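# Maximal subgroups cut out by one formula, and the soluble radical

## 1. Normalizers of centralizers in Alt(5), Sym(5) and Sym(3)

Write $x^g=g^{-1}xg$ and $[a,b]=aba^{-1}b^{-1}$. For an element $h$ of a finite group $G$ put
$$T_h=\{g\in G : C_G(h)^g=C_G(h)\},$$
the normalizer of the centralizer of $h$. Let us compute it in $G=\mathrm{Alt}(5)$ for every $h\ne 1$. There are three kinds of elements.

- *$h=(12)(34)$.* There are 15 such elements, all conjugate, so $|C_G(h)|=4$ and $C_G(h)=V=\{1,(12)(34),(13)(24),(14)(23)\}$. A normalizer of $V$ fixes the only fixed point $5$ of $V$, and $V$ is normal in the stabilizer of $5$. So $T_h\cong\mathrm{Alt}(4)$, of index 5. An overgroup has index dividing 5, so $T_h$ is maximal.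
- *$h$ a 3-cycle.* The 20 such elements are conjugate, so $C_G(h)=\langle h\rangle$. There are 10 subgroups of order 3, all conjugate, so $|T_h|=6$. A subgroup strictly between has order 12 or 30. Order 30 means index 2, impossible in a simple group. A group $X$ of order 12 has 1 or 4 Sylow 3-subgroups, so the normalizer in $X$ of $\langle h\rangle$ has order 12 or 3. But if $T_h\le X$, this normalizer is $T_h\cap X=T_h$, of order 6. So $T_h$ is maximal.
- *$h$ a 5-cycle.* Then $C_G(h)=\langle h\rangle$, there are 6 Sylow 5-subgroups, and $|T_h|=10$. A subgroup strictly between has order 20 or 30, so index 3 or 2. This would give a non-trivial homomorphism from the simple group $G$ of order 60 to $\mathrm{Sym}(3)$. So $T_h$ is maximal.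

So in $\mathrm{Alt}(5)$ each $h\neq1$ gives a maximal subgroup $T_h$. The intersection of all the $T_h$ is a proper normal subgroup, so it is trivial.

The set $T_h$ is given by a first-order formula. Let $\alpha(x,y)$ be
$$\forall z\,\bigl(zy=yz\ \to\ (x^{-1}zx)\,y=y\,(x^{-1}zx)\bigr).$$
In a finite group $\alpha(g,h)$ says $C_G(h)^g\le C_G(h)$, that is, $g\in T_h$.

Now change the group. In $\mathrm{Sym}(5)$ let $h=(1234)$. The class of $h$ has 30 elements, so $C(h)=\langle h\rangle$. Its normalizer fixes the point 5 and is dihedral of order 8, hence properly contained in $\mathrm{Sym}(4)$, so $T_h$ is not maximal. In $\mathrm{Sym}(3)$ let $h=(123)$. Then $C(h)=\mathrm{Alt}(3)$ and $T_h$ is the whole group. So a second formula $\beta(y)$ is needed, to say which $h$ may be used. For one fixed group this is a finite task. We ask for one pair of formulae for all finite groups.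

**The conventions.** We use the first-order language of groups (multiplication, inversion, identity), and formulae have no parameters. Quantifiers range over group elements, never over subgroups. For a formula $\alpha(x,y)$ and $h\in G$ we write $\{g\mid\alpha(g,h)\}=\{g\in G\mid G\models\alpha(g,h)\}$. An intersection over an empty family of subsets of $G$ is $G$. "Definable" means first-order definable, and "uniformly" means by a formula that does not depend on the group.

The following conjecture is taken from "The First-Order Theory of Finite Groups" (https://mat.polsl.pl/groups/binn/wilson.pdf).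

**Conjecture.** There exist first-order formulae $\alpha(x,y)$ and $\beta(x)$ such that for every finite group $G$:
(i) for every $h\in G$ with $G\models\beta(h)$, the set $\{g\mid\alpha(g,h)\}$ is a maximal subgroup of $G$;
(ii) $\bigcap_{G\models\beta(h)}\{g\mid\alpha(g,h)\}$ is a soluble group.

If $G$ is soluble, (ii) holds whatever the formulae are. If $G$ is simple and non-abelian, (i) makes (ii) equivalent to the existence of a single $h$ with $\beta(h)$: the intersection is invariant under conjugation because there are no parameters, and once it is proper it is trivial. A formula $\beta$ that is never true satisfies (i) but fails (ii) at $\mathrm{Alt}(5)$. If we could quantify over all maximal subgroups, the intersection would be the Frattini subgroup $\Phi(G)$, which is nilpotent; but subgroups are exactly what we cannot quantify over.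

The soluble radical $R(G)$ is the largest soluble normal subgroup of $G$. For instance $R(\mathrm{Sym}(5))=1$ and $R(\mathrm{Alt}(5)\times\mathrm{Sym}(4))=1\times \mathrm{Sym}(4)$. The conjecture is true, in the following form.

**Theorem 1.** There are formulae $\alpha(x,y),\beta(x)$ such that for every finite $G$: (i) $G\models\beta(h)$ implies that $\{g\mid\alpha(g,h)\}$ is a maximal subgroup of $G$; (ii) $\bigcap_{G\models\beta(h)}\{g\mid\alpha(g,h)\}=R(G)$. In particular the conjecture holds.

**Theorem 2.** Let $\alpha,\beta$ be any formulae satisfying (i) for all finite $G$. For every $d$ there is a finite soluble group $G$ for which $\bigcap_{G\models\beta(h)}\{g\mid\alpha(g,h)\}$ is non-nilpotent and of derived length $\ge d$.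

So "soluble" in the conjecture cannot be strengthened to "nilpotent", nor to "soluble of derived length at most $d$" for any fixed $d$; and $R(G)$ in Theorem 1 cannot be replaced by the Fitting or the Frattini subgroup, which are nilpotent. The proof of Theorem 1 uses the classification of finite simple groups (CFSG).

## 2. Maximality is not a first-order property: $\mathbb Z/p$ against $\mathbb Z/pq$

The first thing to try is this: take a reasonable $\alpha$, such as the one above, and let $\beta(h)$ say "the set $\{g\mid\alpha(g,h)\}$ is a maximal subgroup". "Is a subgroup" is first-order. "Is maximal" is where this stops, already for the trivial subgroup of a cyclic group.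

Recall ultraproducts. Let $I$ be an infinite set. A non-principal ultrafilter $\mathcal U$ on $I$ is a family of subsets of $I$, closed under supersets and finite intersections, containing exactly one of $J$, $I\setminus J$ for each $J\subseteq I$, and containing no finite set. So it contains all cofinite sets. The ultraproduct $\prod G_i/\mathcal U$ is the product of the $G_i$ modulo agreement on a set in $\mathcal U$. Łoś's theorem says that a sentence holds in $\prod G_i/\mathcal U$ if and only if the set of $i$ with $G_i\models\tau$ is in $\mathcal U$. For example, "$\forall x\,\exists y\; y+y=x$" holds in $\mathbb Z/p$ for every odd prime $p$, so it holds in an ultraproduct of the groups $\mathbb Z/p$ over an infinite set of primes.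

**Lemma 2.1.** Let $I$ be an infinite set of primes, let $q(p)>p$ be a prime for each $p\in I$, and let $\mathcal U$ be a non-principal ultrafilter on $I$. Then the additive groups $R_1=\prod(\mathbb Z/p)/\mathcal U$ and $R_2=\prod(\mathbb Z/p\,q(p))/\mathcal U$ are isomorphic.

*Proof.* Each positive integer is invertible modulo $p$ and modulo $p\,q(p)$ for all but finitely many $p\in I$. So multiplication by it is bijective on $R_1$ and on $R_2$: both are torsion-free and divisible, that is, $\mathbb Q$-vector spaces. Both have at most $2^{\aleph_0}$ elements, since $I$ is countable and the factors are finite. For a binary sequence $\varepsilon=(\varepsilon_0,\varepsilon_1,\dots)$ let $r_p(\varepsilon)=\sum_{2^{i+1}\le p}\varepsilon_i2^i$, an integer in $[0,p)$. If two sequences differ in place $i_0$, the corresponding integers are distinct modulo $p$, and modulo $p\,q(p)$, for all $p\ge 2^{i_0+1}$. So both groups have exactly $2^{\aleph_0}$ elements. Two $\mathbb Q$-vector spaces of cardinality $2^{\aleph_0}$ have the same dimension and are isomorphic. $\square$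

**Corollary 2.2.** No first-order sentence holds in exactly those finite groups in which the trivial subgroup is maximal.

*Proof.* Let $\tau$ be such a sentence. It holds in $\mathbb Z/p$ for all primes $p$, so in $R_1$ with $I$ the set of all primes, so in $R_2\cong R_1$, so in some $\mathbb Z/pq$ with $q=q(p)$. But there the trivial subgroup is properly contained in the subgroup of order $p$, which is proper. $\square$

The same lemma will give Theorem 2. For Theorem 1 we need a way around it.

## 3. Maximality in boundedly many steps

A subgroup $T<A$ is maximal if and only if for each $g\in A\setminus T$ every element of $A$ is a product of elements of $T$ and of $g^{\pm1}$. What is not first-order is the unlimited length of the product. If the length is bounded in advance, the statement becomes first-order. For $T=1$ in $\mathbb Z/p$ no bound will do: $\{0,g,-g\}$ added to itself $m$ times has at most $2m+1$ elements. For non-abelian simple groups we shall find definable maximal subgroups with a bound that works for all of them.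

**Definition 3.1.** A finite group $A$ is *almost simple* with *socle* $S$ if $S$ is a non-abelian simple normal subgroup of $A$ with $C_A(S)=1$; equivalently $S\le A\le\mathrm{Aut}(S)$, with $S$ identified with its group of inner automorphisms. Example: $\mathrm{Sym}(5)$, with socle $\mathrm{Alt}(5)$.

**Theorem A.** There are an integer $m$ and finitely many formulae $\alpha_1,\dots,\alpha_L$ in $x,y$, in the language of groups with a predicate for the socle, such that for every finite almost simple $A$ with socle $S$ there are $j$ and $1\ne h\in S$ for which $T=\{x\in A\mid\alpha_j(x,h)\}$ satisfies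
$$T\text{ is a subgroup},\quad S\not\le T,\quad T\cap S\ne1,\quad A=(T\cup TgT\cup Tg^{-1}T)^m\ \text{ for all }g\in A\setminus T.\tag{1}$$

Since $m$ is fixed, condition (1) is first-order. It implies that $T$ is maximal in $A$: $T\neq A$ because $S\not\le T$, and a subgroup $X>T$ contains some $g\in A\setminus T$, hence the set $(T\cup TgT\cup Tg^{-1}T)^m=A$. The next lemma tells us how to verify (1): count double cosets.

**Lemma 3.2.** If $T$ is maximal in $A$ and has at most $m$ double cosets $TaT$ in $A$, then $A=(T\cup TgT\cup Tg^{-1}T)^m$ for all $g\in A\setminus T$.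

*Proof.* The set $Y=T\cup TgT\cup Tg^{-1}T$ contains 1 and is closed under inversion. The powers $Y\subseteq Y^2\subseteq\cdots$ are unions of double cosets. If $Y^i=Y^{i+1}$, then all later powers are equal to $Y^i$. Each strict step adds a double coset, and there are at most $m$, so the sequence is constant from $Y^m$ on. The limit is closed under products and inverses, so it is a subgroup; it properly contains $T$, so it is $A$. $\square$

For example $\mathrm{Alt}(4)$ has two double cosets in $\mathrm{Alt}(5)$, because $\mathrm{Alt}(5)$ is 2-transitive on 5 points.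

Sections 4 to 6 deduce Theorem 1 from Theorem A; Sections 7 to 9 prove Theorem A.

## 4. The cited theorems, and the definability of components

**What is quoted.** The following results are used.

- **(W)** J. S. Wilson, *First-order characterization of the radical of a finite group*, JSL 74 (2009): there is a formula $\rho(x)$ with $R(G)=\{g\mid\rho(g)\}$ for all finite $G$.
- **(GK)** Guralnick–Kantor, J. Algebra 234 (2000) (also Breuer–Guralnick–Kantor, J. Algebra 320 (2008)): a finite non-abelian simple group $S$ has a conjugacy class $C$ such that for each $1\ne g\in S$ there is $y\in C$ with $\langle g,y\rangle=S$. Taking $g\in C$, we get $k,s\in S$ with $\langle k,k^s\rangle=S$.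
- **(Ore)** Liebeck–O'Brien–Shalev–Tiep, JEMS 12 (2010): every element of a finite non-abelian simple group is a commutator.
- **(Out)** By CFSG, $\mathrm{Out}(S)$ is soluble of derived length $\le3$; for $S$ sporadic or the Tits group, $|\mathrm{Out}(S)|\le2$ (ATLAS).
- **(FS)** Feit–Seitz, Illinois J. Math. 33 (1989), Theorem C: an automorphism of a finite simple group that maps each element to a conjugate is inner.
- **(Artin)** E. Artin, *The orders of the linear groups*, Comm. Pure Appl. Math. 8 (1955): for fixed $n\ge3$, $|PSL_n(q)|\ne|PSL_n(q')|$ if $q\ne q'$.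
- **(Lie)** Standard facts on groups of Lie type: Carter, *Simple Groups of Lie Type*; automorphisms also in Gorenstein–Lyons–Solomon No. 3, Theorem 2.5.12.
- **(ATLAS)** The normalizer $3^2{:}Q_8$ of a Sylow 3-subgroup is maximal in $L_3(4)=PSL_3(4)$.

**Passing to $\bar G=G/R(G)$.** By (W), a first-order statement about $\bar G$ becomes one about $G$: replace each equation $a=b$ by $\rho(a^{-1}b)$. This is uniform in $G$. So we may work in $\bar G$, where $R(\bar G)=1$. We write $N(\cdot)$, $C(\cdot)$ for normalizers and centralizers in $\bar G$.

**Definition 4.1.** A *component* of $\bar G$ is a subnormal non-abelian simple subgroup. Example: if $\bar G=\mathrm{Alt}(5)\wr C_2=(S_1\times S_2)\rtimes\langle\tau\rangle$, the components are $S_1$ and $S_2$; they are subnormal but not normal.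

Textbook facts, valid because $R(\bar G)=1$: distinct components commute elementwise; their product $E=F^*(\bar G)$ is direct; $C(E)=1$; and $\bar G$ permutes the components by conjugation. Also, a subnormal soluble subgroup lies in the radical, so here it is trivial.

We want to quantify over components, although they are subgroups. The way is to describe each by one element. Let $\delta_3(x_1,\dots,x_8)$ be the third derived word (the commutator of two commutators of commutators). For $k\in\bar G$ put
$$V_k=\{k\}\cup\{k^g:[k,k^g]\ne1\},\qquad D_k=C(C(V_k)),\qquad K_k=\{\delta_3(d_1,\dots,d_8):d_i\in D_k\}.$$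
These sets are definable from $k$, uniformly.

**Lemma 4.2.** Every component $S$ of $\bar G$ equals $K_k$ for some $k$.

*Proof.* By (GK) choose $k,s\in S$ with $\langle k,k^s\rangle=S$. If $S^g\ne S$, then $S^g$ and $S$ commute and $[k,k^g]=1$. So $V_k\subseteq S$. Since $S$ is non-abelian, $[k,k^s]\ne1$, so $k^s\in V_k$ and $\langle V_k\rangle=S$. Hence $C(V_k)=C(S)$ and $D_k=C(C(S))\ge S$.

The group $C(S)$ contains all components other than $S$, so $D_k$ centralizes these. As $D_k$ permutes the components and fixes all the others, it normalizes $S$. The group $D_k\cap C(S)$ centralizes every component, so it is contained in $C(E)=1$. Thus $D_k$ embeds in $\mathrm{Aut}(S)$, with $S$ going to the inner automorphisms, and $D_k/S$ embeds in $\mathrm{Out}(S)$. By (Out), $D_k^{(3)}\le S$, so $K_k\subseteq S$. By (Ore), applied three times, each element of $S$ is a value of $\delta_3$ on $S\le D_k$. So $K_k=S$. $\square$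

**Lemma 4.3.** There is a formula $\mathrm{comp}(k)$, independent of $\bar G$, such that the components of $\bar G$ are exactly the sets $K_k$ with $\mathrm{comp}(k)$.

*Proof.* Call $K_k$ *admissible* if it is a non-trivial subgroup and, for all $g$, either $K_k^g=K_k$ or $[K_k,K_k^g]=1$. This is first-order. Let $\mathrm{comp}(k)$ say that $K_k$ is admissible and properly contains no admissible $K_{k'}$.

An admissible $K_k$ is normal in the subgroup generated by its conjugates, since each conjugate equals it or centralizes it. That subgroup is normal in $\bar G$. So admissible sets are subnormal subgroups.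

Let $S$ be a component. By Lemma 4.2, $S=K_k$ for some $k$, and it is admissible. A subnormal subgroup of $\bar G$ inside $S$ is subnormal in $S$, so it is $1$ or $S$. Hence $\mathrm{comp}(k)$ holds.

Conversely let $\mathrm{comp}(k)$ hold. The non-trivial subnormal subgroup $K_k$ contains a minimal non-trivial subnormal subgroup of $\bar G$. It is simple, and it is non-abelian because $R(\bar G)=1$. So it is a component, that is, an admissible $K_{k'}$, and minimality gives $K_k=K_{k'}$. $\square$

So we may quantify over components. For a component $S$ let $A_S=N(S)/C(S)$. This is almost simple with socle the image of $S$, which we identify with $S$ (note $S\cap C(S)=1$).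

## 5. From a subgroup of $N(S)$ to a maximal subgroup of $\bar G$: the formulae

Suppose Theorem A gives us a maximal subgroup of $A_S$, and let $T_S$ be its preimage in $N(S)$. One would like to use $T_S$ itself. This is right when $S$ is normal in $\bar G$, but not otherwise: in $\mathrm{Alt}(5)\wr C_2$ we get $T_{S_1}=T\times S_2$, which is contained in $S_1\times S_2\neq\bar G$. The remedy is to do the same in all conjugates of $S$ at once. Put $D=\prod(T_{S}\cap S)$ over the class and take $N_{\bar G}(D)$. In the example, with $s$ a 3-cycle, $\bar h=(s,s)$ and $T=N_{\mathrm{Alt}(5)}(\langle s\rangle)$ of order 6, we get $D=T\times T$ and $N(D)=(T\times T)\rtimes\langle\tau\rangle$, of order 72. The element $\bar h$ must have a non-trivial part in every conjugate, because it has to choose one conjugate of $T$ in each.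

Take $m$ and $\alpha_1,\dots,\alpha_L$ from Theorem A. For a component $S$ and $s\in S$ let
$$\tilde T_j(S,s)=\{x\in N(S): A_S\models\alpha_j(xC(S),sC(S))\}.$$
This is uniformly definable: quantify over $N(S)$ modulo $C(S)$, and read the socle predicate as membership in $S\,C(S)$. It is a union of cosets of $C(S)$. As conjugation by $g\in\bar G$ is an automorphism,
$$\tilde T_j(S,s)^g=\tilde T_j(S^g,s^g).\tag{2}$$

For $h\in G$ with image $\bar h$, let $\Delta$ be the set of components not centralized by $\bar h$. Let $\beta_j(h)$ say the following.

- **(B1)** $\Delta\ne\emptyset$ is a single $\bar G$-conjugacy class of components, and for $S\in\Delta$ we have $\bar h\in S\,C(S)$. Let $s_S$ be the unique element of $S$ with $s_S^{-1}\bar h\in C(S)$.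
- **(B2)** For $S,S'\in\Delta$ there is $g\in\bar G$ with $S^g=S'$ and $s_S^g=s_{S'}$.
- **(B3)** For $S\in\Delta$, $T_S:=\tilde T_j(S,s_S)$ is a subgroup of $N(S)$ with $S\not\le T_S$, $T_S\cap S\ne1$, and $N(S)=(T_S\cup T_SgT_S\cup T_Sg^{-1}T_S)^m$ for all $g\in N(S)\setminus T_S$.

Put $D_S=T_S\cap S$ and
$$H_j(h)=\{g\in\bar G: D_S^g=D_{S^g}\ \text{ for all } S\in\Delta\},$$
and let $\alpha_j^*(x,h)$ say $\bar x\in H_j(h)$. Finally put
$$\beta=\bigvee_j\beta_j,\qquad \alpha(x,y)=\bigvee_j\Bigl(\beta_j(y)\wedge\bigwedge_{i<j}\neg\beta_i(y)\wedge\alpha_j^*(x,y)\Bigr).$$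
So $\{g\mid\alpha(g,h)\}$ is the preimage in $G$ of $H_j(h)$ for the least $j$ with $\beta_j(h)$.

## 6. Theorem 1 from Theorem A

**Proposition 6.1.** If $\beta_j(h)$ holds, then $H=H_j(h)$ is maximal in $\bar G$, and $M:=\prod_{S\in\Delta}S\not\le H$.

*Proof.* We use Dedekind's law repeatedly: if $X\ge Y$ are subgroups, then $X\cap YZ=Y(X\cap Z)$.

**Step 1 (the local picture: $D_S$ determines $T_S$).** As a subgroup that is a union of cosets of $C(S)$, $T_S$ contains $C(S)$. By (B3) it is maximal in $N(S)$, exactly as (1) gave maximality. Since $S$ is normal in $N(S)$ and $S\not\le T_S$, we have $N(S)=T_SS$. Now $T_S$ normalizes $D_S=T_S\cap S$. Since $1\ne D_S\ne S$ and $S$ is simple, $S$ does not normalize $D_S$. So $N_{N(S)}(D_S)$ contains the maximal subgroup $T_S$ and is not $N(S)$: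
$$N_{N(S)}(D_S)=T_S,\qquad N_S(D_S)=T_S\cap S=D_S.\tag{3}$$

**Step 2 ($H$ is a normalizer).** Put $D=\prod_{S\in\Delta}D_S\le M$. The product is direct, so $D\cap S=D_S$. If $g$ normalizes $D$, then for $S\in\Delta$ we have $S^g\in\Delta$ and $D_S^g=D\cap S^g=D_{S^g}$, so $g\in H$. Conversely elements of $H$ permute the factors $D_S$, so they normalize $D$. Hence $H=N_{\bar G}(D)$. An element $\prod u_S$ of $M$ normalizes $D$ if and only if each $u_S$ normalizes $D_S$, so by (3) $H\cap M=\prod N_S(D_S)=D\ne M$. In particular $M\not\le H$.

**Step 3 ($HM=\bar G$).** Let $g\in\bar G$. For $S\in\Delta$ let $S'=S^g$. By (B2) there is $g'$ with $S^{g'}=S'$ and $s_S^{g'}=s_{S'}$, and by (2) $T_S^{g'}=T_{S'}$, so $D_S^{g'}=D_{S'}$. Now $g'^{-1}g$ normalizes $S'$, so $g'^{-1}g=tu_{S'}$ with $t\in T_{S'}$, $u_{S'}\in S'$. Hence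
$$D_S^g=D_{S'}^{\,g'^{-1}g}=D_{S'}^{\,u_{S'}}.$$
As $S$ runs over $\Delta$, so does $S'$. With $u=\prod u_{S'}\in M$ we get $D^g=D^u$, so $gu^{-1}\in N(D)=H$ and $g\in HM$. Since $M$ fixes every component and $\bar G$ is transitive on $\Delta$, it follows that $H$ is transitive on $\Delta$.

**Step 4 (an overgroup has a large projection).** Let $H<X\le\bar G$ and $I=X\cap M$. By Dedekind $X=X\cap HM=HI$, so $I>D$. Let $\pi_S:M\to S$ be the projections. Then $\pi_S(I)\ge D_S$, and for some $S\in\Delta$ we have $\pi_S(I)>D_S$; otherwise $I\le\prod D_S=D$. Fix this $S$. The aim is $\pi_S(I)=S$.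

Let $M'=\prod_{S'\in\Delta,\,S'\ne S}S'\le C(S)\le T_S$. As $M\le N(S)$, Dedekind gives $N(S)=N_H(S)M$. If $x\in N_H(S)$, then $D_S^x=D_S$, so $N_H(S)\le T_S$ by (3). By Dedekind again $T_S=N_H(S)(T_S\cap M)$, and $T_S\cap M=(T_S\cap S)M'=D_SM'$, because $M=SM'$ and $M'\le T_S$. As $D_S\le N_H(S)$,
$$T_S=N_H(S)\,M'.$$
An element $x\in N_H(S)$ normalizes $I=X\cap M$, $S$ and $M'$, so $\pi_S(i^x)=\pi_S(i)^x$ for $i\in I$; thus $x$ normalizes $\pi_S(I)$. And $M'$ centralizes $S$. So $T_S$ normalizes $\pi_S(I)$, and $\pi_S(I)T_S$ is a subgroup. It properly contains $T_S$, because $\pi_S(I)\le S$ is larger than $D_S=T_S\cap S$. So it is $N(S)$, and intersecting with $S$ gives $S=\pi_S(I)(T_S\cap S)=\pi_S(I)D_S=\pi_S(I)$.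

**Step 5 (then everything is in $X$).** The group $I\cap S$ is normalized by $I$, which acts on $S$ as $\pi_S(I)=S$ does. So $I\cap S$ is normal in $S$, and it contains $D_S\ne1$. Hence $S\le I$. The group $H$ normalizes $I$ and is transitive on $\Delta$, so $M\le I$ and $X\ge HM=\bar G$. $\square$

**Proof of Theorem 1 from Theorem A.** *(i)* If $\beta(h)$ holds, then $\{g\mid\alpha(g,h)\}$ is the preimage in $G$ of a maximal subgroup of $\bar G$, so it is maximal.

*(ii)* Let $N$ be the intersection. It is normal, since the formulae have no parameters, and it contains $R=R(G)$, since each member of the family does and since for an empty family $N=G$. Suppose $N\ne R$. Then $N/R$ contains a minimal normal subgroup $M$ of $\bar G$. As $R(\bar G)=1$, $M=\prod_{S\in\Delta}S$ for a $\bar G$-orbit $\Delta$ of components.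

We produce an $h$. Fix $S_0\in\Delta$, and take $j$ and $1\ne s_0\in S_0$ from Theorem A for $A_{S_0}$. For $S\in\Delta$ choose $g_S$ with $S_0^{g_S}=S$, with $g_{S_0}=1$. Put $s_S=s_0^{g_S}$, $\bar h=\prod_{S\in\Delta}s_S$, and let $h$ be a preimage of $\bar h$. Since each $s_S\ne1$ and $Z(S)=1$, the set of components not centralized by $\bar h$ is $\Delta$. (B1) is clear, with these $s_S$. (B2) holds with $g=g_S^{-1}g_{S'}$. For $S=S_0$, (B3) is (1) for $A_{S_0}$, lifted to $N(S_0)$; for the clause $T_{S_0}\cap S_0\ne1$ note that an element $sc\in T_{S_0}$ with $1\neq s\in S_0$, $c\in C(S_0)\le T_{S_0}$ gives $s\in T_{S_0}$. By (2) conjugation by $g_S$ carries (B3) from $S_0$ to $S$. So $\beta_j(h)$ holds.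

Let $i$ be least with $\beta_i(h)$. The set $\Delta$, hence $M$, depends only on $h$ and not on $i$. So Proposition 6.1 gives $M\not\le H_i(h)$, whereas $M\le N/R\le H_i(h)$. This contradiction shows $N=R(G)$. $\square$

It remains to prove Theorem A.

## 7. Alternating and sporadic socles

Let $m$ be the maximum of $|W(E_8)|$ and the orders of the almost simple groups with sporadic or Tits socle. Let $\alpha_1(x,y)$ be the formula "$x$ normalizes $C_S(y)$". By CFSG, and because $\mathrm{Alt}(5)\cong PSL_2(4)$ and $\mathrm{Alt}(6)\cong PSL_2(9)$, the four cases in this and the next two sections suffice. In each we exhibit $h$ and a formula, show that $T$ is maximal with $S\not\le T$ and $1\neq h\in T\cap S$, bound the number of double cosets by $m$, and use Lemma 3.2.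

**Case 1: $S=\mathrm{Alt}(n)$, $n\ge7$.** So $A$ is $\mathrm{Alt}(n)$ or $\mathrm{Sym}(n)$. Take $h=(123)$ and the formula $\alpha_1$. Here $C_S(h)=\langle h\rangle\times\mathrm{Alt}(n-3)$ has orbits of sizes $3$ and $n-3\ge4$. An element normalizing it must preserve $\{1,2,3\}$, and the stabilizer of $\{1,2,3\}$ in $A$ does normalize it. So $T=N_A(C_S(h))$ is the stabilizer of the 3-set $\{1,2,3\}$. Clearly $S\not\le T\ni h$.

*Double cosets.* They correspond to $A$-orbits on pairs of 3-sets. Pairs with a given intersection size $i$ form one orbit of $\mathrm{Sym}(n)$. The stabilizer of such a pair in $\mathrm{Sym}(n)$ contains a transposition, because one of the parts, of sizes $i,3-i,3-i$, has size at least 2. So the pairs form one orbit of $\mathrm{Alt}(n)$ too. Hence there are at most 4 double cosets.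

*Maximality.* We show that $A$ is primitive on 3-sets. If there were a non-trivial block system, some block would contain two distinct 3-sets, meeting in $i\in\{0,1,2\}$ points. Then all pairs meeting in $i$ points would lie inside blocks. So it is enough that the graph "meet in $i$ points" on 3-sets is connected. For $i=2$ this is clear. For $i=1$ and $i=0$ the sets $\{1,2,3\}$ and $\{1,2,4\}$ have the common neighbors $\{1,5,6\}$ and $\{5,6,7\}$ respectively, so by symmetry any two 3-sets meeting in two points are joined by a path, and the case $i=2$ finishes the argument.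

**Case 2: $S$ sporadic or the Tits group.** Here $|\mathrm{Out}(S)|\le2$ by (Out). There are finitely many such $A$, and we may write a formula for each. The only thing to arrange is that $T$ is preserved by every automorphism of $A$ that fixes $h$. We choose $1\ne h\in S$ and $T$ maximal in $A$ with
$$C_A(h)\le T,\qquad S\not\le T,\qquad C_{\mathrm{Aut}(S)}(h)\le A.\tag{4}$$

- *$A=S=\mathrm{Aut}(S)$.* Take any $h\ne1$ and any maximal $T\ge C_S(h)$; note $C_S(h)\ne S$.
- *$A=\mathrm{Aut}(S)$, $|A:S|=2$.* A Sylow 2-subgroup $P$ of $A$ is not contained in $S$; let $\tau\in P\setminus S$. It normalizes the Sylow 2-subgroup $P\cap S\neq1$ of $S$, and a 2-element acting on a non-trivial 2-group fixes some $1\ne h\in P\cap S$. Then $\tau\in C_A(h)$, so $S\,C_A(h)=A$. Take $T\ge C_A(h)$ maximal; if $S\le T$ then $T\ge S\,C_A(h)=A$, which is false.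
- *$A=S$, $|\mathrm{Out}(S)|=2$.* By (FS) an outer automorphism moves some $S$-class, so some $h$ has $h^S\ne h^{\mathrm{Aut}(S)}$. If $C_{\mathrm{Aut}(S)}(h)\not\le S$, then $\mathrm{Aut}(S)=S\,C_{\mathrm{Aut}(S)}(h)$ and $h^{\mathrm{Aut}(S)}=h^S$, a contradiction. So $C_{\mathrm{Aut}(S)}(h)\le S$. Take $T\ge C_S(h)$ maximal.

*Definability.* Let $\varphi$ be an automorphism of $A$. It preserves the socle; let $\gamma=\varphi|_S\in\mathrm{Aut}(S)$. For $a\in A$ and $s\in S$, $\varphi(a)\varphi(s)\varphi(a)^{-1}=\varphi(asa^{-1})$, so inside $\mathrm{Aut}(S)$ we have $\varphi(a)=\gamma a\gamma^{-1}$. So $\varphi$ is conjugation by an element of $N_{\mathrm{Aut}(S)}(A)$. If $\varphi(h)=h$, then $\gamma\in C_{\mathrm{Aut}(S)}(h)=C_A(h)\le T$ by (4), so $\varphi(T)=T$. Now consider the formula "there is an enumeration $(z_b)_{b\in A}$ of the group, without repetition, satisfying the multiplication table of $A$, with $y=z_h$ and $x=z_t$ for some $t\in T$". In $A$ the enumerations are the maps $b\mapsto\varphi(b)$ with $\varphi\in\mathrm{Aut}(A)$, and $y=h$ forces $\varphi(h)=h$. So for $y=h$ the formula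 defines $T$. Also $h\in C_A(h)\cap S\le T\cap S$, and the number of double cosets is at most $|A|\le m$.

## 8. Lie type: long root elements and parabolic subgroups

**The data.** Let $K$ be the adjoint Chevalley group with irreducible root system $\Phi$ over a finite field $F$ of characteristic $p$, with root groups $X_\gamma=\{x_\gamma(t):t\in F\}$, simple roots $\Pi$, $U=\prod_{\gamma>0}X_\gamma$, $U^-=\prod_{\gamma<0}X_\gamma$, and the usual $H$, $N$, $W=N/H$, $B=UH$. For $J\subseteq\Pi$ let $W_J=\langle s_a:a\in J\rangle$ and $P_J=\langle B,n_{s_a}:a\in J\rangle=\bigcup_{w\in W_J}Bn_wB$. Running example: $K=PSL_n(F)$, roots $e_i-e_j$, $x_{ij}(t)$ the image of $1+tE_{ij}$, $U$ the upper unitriangular group, $W=\mathrm{Sym}(n)$, and the $P_J$ are the stabilizers of flags of coordinate subspaces $\langle v_1,\dots,v_i\rangle$.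

We use these facts from (Lie).

- **(L1)** In $U=\prod_{\gamma>0}X_\gamma$ expressions are unique, for any order of the roots; $U\cap U^-=1$; $H$ acts on each $X_\gamma$ by scalars in $F^*$; $n_wx_\gamma(t)n_w^{-1}=x_{w\gamma}(ct)$ with $c\in F^*$; $K=\bigcup_wUn_wB$, and the sets $Bn_wB$ are disjoint for distinct $w$.
- **(L2)** For $\delta\neq\pm\gamma$, $[x_\gamma(t),x_\delta(u)]$ is a product of elements of the $X_{i\gamma+j\delta}$ with $i,j\ge1$ and $i\gamma+j\delta\in\Phi$. If $\gamma+\delta$ is the only such root, the commutator is $x_{\gamma+\delta}(\pm(r+1)tu)$, where $r$ is the largest integer with $\delta-r\gamma\in\Phi$.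
- **(L3)** $S$ is either $K$ (untwisted; put $\sigma=1$), or the twisted group inside $C_K(\sigma)$ generated by $C_U(\sigma)$ and $C_{U^-}(\sigma)$, where $\sigma$ is a product of a graph and a field automorphism, of order 2 or 3. Put $B_S=B\cap S$. $S$ has a BN-pair with Borel subgroup $B_S$; $N_S(B_S)=B_S=N_S(U\cap S)$; $U\cap S$ is a Sylow $p$-subgroup; the Weyl group is $W_S=W$ or $C_W(\sigma)$, and its simple generators correspond to the $\sigma$-orbits $O$ on $\Pi$, the generator being the longest element of $W_O$.
- **(L4)** $\mathrm{Aut}(S)=S\mathcal D$, where $\mathcal D$ is a group each of whose elements is the restriction of an automorphism of $K$ with $X_\gamma\mapsto X_{\rho\gamma}$, for a permutation $\rho$ of $\Phi$ preserving $\Phi^+$ and $\Pi$ (products of diagonal, field and graph automorphisms; $\rho=1$ in the twisted cases). $\rho$ is induced by an isometry, except for the length-swapping graph automorphisms when $(\Phi,p)=(B_2,2),(F_4,2),(G_2,3)$, where it comes from a similarity followed by rescaling.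
- **(L5)** A root $\theta$ is *dominant* if $(a,\theta)\ge0$ for all $a\in\Pi$. The dominant roots are the highest root and, if there are two lengths, the highest short root. The stabilizer in $W$ of a dominant vector is generated by the simple reflections fixing it. In all cases of (L4), $\rho$ maps dominant roots to dominant roots. Example: in $B_2$ with $\Pi=\{e_1-e_2,e_2\}$ they are $e_1+e_2$ and $e_1$.

**Parabolics of $S$.** We have $S=\bigcup_{w\in W_S}B_Sn_wB_S$ with $n_w\in N\cap S$. For $\sigma$-stable $J$, disjointness of the $Bn_wB$ gives $S\cap P_J=\bigcup_{w\in W_S\cap W_J}B_Sn_wB_S$. And $W_S\cap W_J=C_{W_J}(\sigma)$ is generated by the longest elements of the $W_O$ with $O\subseteq J$. So $S\cap P_J$ is the standard parabolic subgroup belonging to the orbits contained in $J$. These are all the overgroups of $B_S$ in $S$, they are distinct for distinct $J$, and the double cosets of $S\cap P_J$ in $S$ correspond to those of $W_S\cap W_J$ in $W_S$.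

**The group $\Gamma_A$.** Let $S\le A\le\mathrm{Aut}(S)$. If $sd$ with $s\in S$, $d\in\mathcal D$ normalizes $B_S$, then, as $d$ normalizes $B_S$, so does $s$, and $s\in B_S$ by (L3). So $N_A(B_S)\le B_S\mathcal D$. An element $bd$ maps $S\cap P_J$ to $S\cap P_{\rho J}$. In the untwisted case this shows that $\rho|_\Pi$ depends only on the element $bd$ (the parabolics $P_{\{a\}}$ are distinct); in the twisted cases $\rho=1$. Let $\Gamma_A$ be the group of permutations $\rho|_\Pi$ of $\Pi$ induced by $N_A(B_S)$. By the Frattini argument for the Sylow subgroup $U\cap S$, and since $N_A(U\cap S)$ normalizes $N_S(U\cap S)=B_S$,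
$$A=S\,N_A(B_S).\tag{5}$$

The first lemma produces maximal subgroups of $A$.

**Lemma 8.1.** Let $J\subsetneq\Pi$ be $\sigma$- and $\Gamma_A$-stable with $\Pi\setminus J$ a single $\langle\sigma,\Gamma_A\rangle$-orbit, and let $P=S\cap P_J$. Then $T=P\,N_A(B_S)$ is maximal in $A$, $T\cap S=P$, and $T$ has at most $|P\backslash S/P|$ double cosets in $A$.

*Proof.* $N_A(B_S)$ normalizes $P$, since $J$ is $\Gamma_A$-stable and $B_S\le P$. So $T$ is a subgroup, and $T\cap S=P(N_A(B_S)\cap S)=PB_S=P\ne S$. Let $T\le X\le A$. Then $X\cap S\ge P$ is $S\cap P_{J'}$ with $J'\supseteq J$ $\sigma$-stable. It is normalized by $N_A(B_S)\le X$, so $J'$ is $\Gamma_A$-stable. Hence $J'\in\{J,\Pi\}$. By (5) and Dedekind $X=(X\cap S)N_A(B_S)\in\{T,A\}$. Finally $A=ST$, so each double coset of $T$ is $TsT$ with $s\in S$, and contains $PsP$. $\square$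

The second lemma finds these subgroups from an element. For one long root it says that the centralizer of a root element is the centralizer of the whole root group, and is normal in a parabolic. The pair $\{\alpha,\beta\}$ is needed when automorphisms swap the two lengths.

**Lemma 8.2.** Let $\alpha$ be the highest root, and let $\Theta=\{\alpha\}$, or, if $(\Phi,p)\in\{(B_2,2),(F_4,2),(G_2,3)\}$, possibly $\Theta=\{\alpha,\beta\}$ with $\beta$ the highest short root. Let $Z=\prod_{\theta\in\Theta}X_\theta$, $J=\{a\in\Pi:(a,\theta)=0\ \forall\theta\in\Theta\}$, and $h=\prod_{\theta\in\Theta}x_\theta(c_\theta)$ with all $c_\theta\ne0$. Then $Z\le Z(U)$, $W_J$ is the pointwise stabilizer of $\Theta$ in $W$, and $C_K(h)=C_K(Z)\trianglelefteq P_J$.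

*Proof.* **Step 1 (centrality of $Z$).** No $i\alpha+j\gamma$ with $\gamma>0$, $i,j\ge1$ is a root, as it would be higher than $\alpha$. So $X_\alpha\le Z(U)$ by (L2).

Now consider $\beta$. It is dominant, so $(\beta,\gamma)\ge0$ for $\gamma>0$. Suppose $i\beta+j\gamma$ is a root, $i,j\ge1$. Its squared length is at least $i^2|\beta|^2+j^2|\gamma|^2$. Measure in units of $|\beta|^2$, so that long roots have squared length 2 or 3. If $\gamma$ were long, $i\beta+j\gamma$ would be longer than a long root. So $\gamma$ is short, $i^2+j^2\le3$, hence $i=j=1$, and $\beta+\gamma$, of squared length at least 2, is long. So the commutator of $X_\beta$ and $X_\gamma$ has one factor, with constant $\pm(r+1)$ as in (L2), where $r$ is largest with $\gamma-r\beta\in\Phi$.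

For $B_2,F_4$ we have $|\beta+\gamma|^2=2$, so $(\beta,\gamma)=0$; reflecting $\gamma+\beta$ in $\beta$ gives $\gamma-\beta\in\Phi$, while $\gamma-2\beta$ has squared length 5 and is not a root. The constant is $\pm2=0$. For $G_2$ we have $|\beta+\gamma|^2=3$, so $(\beta,\gamma)=\tfrac12$ and the angle is $60^\circ$. Here $\gamma+2\beta$ has squared length 7 and is not a root; the $\beta$-string $\gamma-r\beta,\dots,\gamma+\beta$ satisfies $r-1=2(\gamma,\beta)/(\beta,\beta)=1$, so $r=2$. The constant is $\pm3=0$. So $X_\beta\le Z(U)$. (In $B_2$ with $\beta=e_1$, the root in question is $\gamma=e_2$.)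

**Step 2 (the stabilizer of $\Theta$).** As the $\theta$ are dominant, so is $\sum\theta$. The pointwise stabilizer of $\Theta$ fixes $\sum\theta$, whose stabilizer is generated by the $s_a$ with $(a,\sum\theta)=0$, that is, with all $(a,\theta)=0$. So it is contained in $W_J$, and $W_J$ fixes $\Theta$ pointwise.

**Step 3 ($C_K(h)\le P_J$).** Let $g=un_wb\in C_K(h)$ with $u\in U$, $b\in B$. As $Z\le Z(U)$ and $H$ acts by scalars, $bhb^{-1}=\prod x_\theta(c'_\theta)$ with $c'_\theta\ne0$. Applying $n_w$ and using $u^{-1}hu=h$,
$$\prod_{\theta\in\Theta}x_{w\theta}(c''_\theta)=u^{-1}hu=h,\qquad c''_\theta\ne0.$$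
If all $w\theta<0$, then $h\in U\cap U^-=1$, impossible. If exactly one of two is negative, then the factor for that one is a product of elements of $U$ (the factors commute), so it is a non-trivial element of $U\cap U^-$, impossible. So all $w\theta>0$, uniqueness of expression gives $w\Theta=\Theta$, and since the roots in $\Theta$ have different lengths, $w\theta=\theta$ for all $\theta$. By Step 2 $w\in W_J$, so $g\in P_J$.

**Step 4 (scalars).** $B$ and the $n_{s_a}$, $a\in J$, normalize each $X_\theta$ and act on it by scalars. So $P_J$ acts on $X_\theta$ by scalars $\kappa_\theta:P_J\to F^*$. For $g\in P_J$: $g$ centralizes $h$ if and only if all $\kappa_\theta(g)=1$, if and only if $g$ centralizes $Z$. As $C_K(Z)\le C_K(h)\le P_J$, we get $C_K(h)=C_K(Z)$, and this is normal in $P_J$ because $P_J$ normalizes $Z$. $\square$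

**Case 3: $S$ of Lie type, excluding $S=PSL_n(q)$, $n\ge3$, $A\le P\Gamma L_n(q)$.** Here $S$ is a simple group $K$ or a simple twisted group as above, including $PSL_2(q)$. The non-simple insoluble groups of Lie type contribute $B_2(2)'\cong A_1(9)$, $G_2(2)'\cong{}^2A_2(3)$, ${}^2G_2(3)'\cong A_1(8)$, which are included under the second names, and the Tits group, treated in Case 2. The formula is $\alpha_1$.

**Step 1 (choice of $\Theta$).** Take $\Theta=\{\alpha,\beta\}$ if $S$ is ${}^2B_2,{}^2F_4,{}^2G_2$, or if $\Gamma_A$ contains a length-swapping element; otherwise $\Theta=\{\alpha\}$. By (L5) $\Theta$ is stable under $\sigma$ and $\Gamma_A$, and so is $J$, since isometries and similarities preserve orthogonality. We check that $\Pi\setminus J$ is a single $\langle\sigma,\Gamma_A\rangle$-orbit.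

Let $\Theta=\{\alpha\}$. The extended Dynkin diagrams show that $\Pi\setminus J$ is one node, except in type $A_l$, $l\ge2$, where it is the pair of end nodes. These are swapped by $\sigma$ for ${}^2A_l$, and by $\Gamma_A$ in the untwisted case, because $\Gamma_A=1$ would mean $A\le P\Gamma L_{l+1}$, which is excluded. Let $\Theta=\{\alpha,\beta\}$. The swap carries $\alpha$ to $\beta$, and so the one node not orthogonal to $\alpha$ to the one node not orthogonal to $\beta$; it fixes no node. So $\Pi\setminus J$ consists of these two nodes (all of $\Pi$ for $B_2,G_2$, the two end nodes for $F_4$), and they are swapped by $\sigma$ or $\Gamma_A$.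

**Step 2 (choice of $h\in Z\cap S$ with all coordinates non-zero).** In the twisted cases we need an element of $Z$ fixed by $\sigma$; it then lies in $C_U(\sigma)\le S$.

- *Untwisted:* $h=\prod_{\theta\in\Theta}x_\theta(1)$.
- *${}^2B_2,{}^2F_4,{}^2G_2$:* $\sigma$ has order 2 and interchanges $X_\alpha$ and $X_\beta$, which commute. Take $h=zz^\sigma$ with $1\ne z\in X_\alpha$.
- *Other twisted groups with $\sigma$ of order 2:* $x_\alpha(t)^\sigma=x_\alpha(\varepsilon t^\varphi)$ with $\varepsilon=\pm1$ and $\varphi\ne1$ a field automorphism. Some $t$ has $t+\varepsilon t^\varphi\ne0$: otherwise $t=1$ gives $\varepsilon=-1$ in $F$, and then $t^\varphi=t$ for all $t$. Take $h=x_\alpha(t)x_\alpha(t)^\sigma=x_\alpha(t+\varepsilon t^\varphi)$.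
- *${}^3D_4$:* $\sigma^3=1$ forces $\varepsilon=1$. Take $h=x_\alpha(t+t^\varphi+t^{\varphi^2})$ with $t$ of non-zero trace over the fixed field of $\varphi$.

**Step 3 (identification of $T$).** By Lemma 8.2, $C_S(h)=S\cap C_K(Z)$ is normalized by $P=S\cap P_J$. It is also normalized by $N_A(B_S)$: an element of this group acts on $S$ as the restriction of an automorphism of $K$, namely conjugation by an element of $B$ composed with some $d\in\mathcal D$; this preserves $Z$, since $\Theta$ is $\rho$-stable, and so preserves $C_K(Z)$. So $N_A(C_S(h))\ge T:=P\,N_A(B_S)$, which is maximal by Lemma 8.1. As $1\ne C_S(h)\ne S$ and $S$ is simple, $N_A(C_S(h))\ne A$. So $N_A(C_S(h))=T$. Moreover $h\in B\cap S\le P=T\cap S\ne S$.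

**Step 4 (double cosets).** By Lemma 8.1 their number is at most $|P\backslash S/P|$, the number of double cosets of $W_S\cap W_J$ in $W_S$. By Lemma 8.2, $W_S\cap W_J$ is the stabilizer in $W_S$ of $\Theta$ as a tuple. So the number is the number of $W_S$-orbits on pairs of elements of the $W_S$-orbit of the tuple $\Theta$.

- Exceptional types (with ${}^3D_4$), and $\Theta=\{\alpha,\beta\}$: at most $|W_S|\le|W(E_8)|$.
- $A_l$: roots $e_i-e_j$, that is, ordered pairs $(i,j)$, $i\ne j$, under $\mathrm{Sym}(l+1)$: at most 7 (equal, reversed, four ways to share one index, disjoint).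
- $C_l$, including $B_2=C_2$: roots $\pm2e_i$: at most 3 (equal, opposite, different index).
- $B_l$, $l\ge3$: roots $\pm e_i\pm e_j$ under all signed permutations: at most 6 (equal, opposite, orthogonal with equal support, one common index with either sign of the inner product, disjoint).
- $D_l$: the same roots under a subgroup of index 2 of the signed permutations: at most 12.
- ${}^2A_l$: $W_S$ is the centralizer of $i\mapsto i'=l+2-i$ in $\mathrm{Sym}(l+1)$, acting on the roots $e_i-e_{i'}$: at most 3.
- ${}^2D_l$: $W_S$ acts on $e_1,\dots,e_{l-1}$ as $W(B_{l-1})$, on the roots $\pm e_i\pm e_j$, $i<j\le l-1$: at most 6.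

All are at most $m$, so Lemma 3.2 applies and Case 3 is done.

## 9. Subspace stabilizers in $PSL_n(q)$, $n\ge3$, without graph automorphisms

**Case 4: $S=PSL_n(q)$, $n\ge3$, $S\le A\le P\Gamma L_n(q)$.** Why does the method of Case 3 fail here? For a transvection $h$ the set $\Pi\setminus J$ is the pair of end nodes, and nothing swaps them. In $S=A=PSL_3(2)$, of order 168, there are 21 transvections, $C_S(h)$ is a Sylow 2-subgroup of order 8, and it is its own normalizer. It lies in the stabilizers of a line and of a plane, both of order 24, so it is not maximal. We have to take the stabilizer of a single subspace $U$.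

But no other formula will find it from a transvection, at least when $n\neq2\dim U$. Indeed, inverse transpose sends $1+E_{1n}$ to $1-E_{n1}$; conjugating by the permutation matrix that reverses the coordinates gives $1-E_{1n}$, and conjugating by $\mathrm{diag}(-1,1,\dots,1)$ gives back $1+E_{1n}$. So an automorphism involving inverse transpose fixes the transvection, and it would preserve any set definable from it in $A=S$. But it carries stabilizers of $d$-spaces to stabilizers of $(n-d)$-spaces. These are different when $n\ne2d$, as $\mathrm{Stab}_S(U)$ leaves invariant no proper non-zero subspace except $U$: it is irreducible on $U$ and $V/U$, and the maps $1+\eta$ with $\eta V\le U$, $\eta U=0$ show that a non-zero invariant subspace meets $U$ non-trivially. So we need an element $h$ that tells $V$ from its dual.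

**The target.** Let $V=\mathbb F_q^n$, $q$ a power of $p$. In this case $\Gamma_A=1$, so Lemma 8.1 applies with $J=\Pi\setminus\{a\}$: for a subspace $U$ with $0<\dim U=d<n$, $T=\mathrm{Stab}_A(U)$ is maximal in $A$, and $S\not\le T$. (For a coordinate subspace $\mathrm{Stab}_A(U)$ contains the maximal subgroup of Lemma 8.1 and is not $A$; all $d$-spaces are conjugate under $S$.) There are at most $d+1$ double cosets: using adapted bases, and scaling one basis vector to correct the determinant, one sees that pairs of $d$-spaces are classified under $SL_n(q)$ by the dimension of the intersection. We use $d\le3$, so $d+1\le m$. Therefore, except in Case 4d, only this is needed: *to define $T=\mathrm{Stab}_A(U)$ from some $1\ne h\in S\cap T$ by finitely many formulae.*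

Let
$$N_U=\{1+\eta:\ \eta\in\mathrm{End}(V),\ \eta V\le U,\ \eta U=0\}.$$
It is an abelian group of unipotent elements, and maps injectively to $S$; we view it in $S$ too. In its preimage in $SL(V)$, which consists of the $\lambda(1+\eta)$, it is the set of unipotent elements. So an element of $A$, represented by a semilinear map $g$, normalizes $N_U\le S$ if and only if $g$ normalizes $N_U\le SL(V)$. Then $g$ preserves $[V,N_U]=U$; conversely, if $gU=U$ then $g$ normalizes $N_U$. So
$$\mathrm{Stab}_A(U)=N_A(N_U).\tag{6}$$

**The polynomial.** Let $f(x)=x^3-x-1$. In any field $f(1)=-1\ne0$. Moreover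
$$\text{there is no }\xi\text{ in any field with } f(\xi)=f(\xi^{-1})=0.\tag{7}$$
Otherwise $\xi^3=\xi+1$ and, multiplying $f(\xi^{-1})=0$ by $\xi^3$, $\xi^3=1-\xi^2$. So $\xi^2+\xi=0$, and $\xi=-1$ as $\xi\neq0$; but $f(-1)=-1\ne0$. This is how $f$ tells $V$ from its dual. Let $X$ be the companion matrix of $f$; $\det X=1$.

### Case 4a: $n\ge7$

Write $V=U\oplus W$ with $\dim U=3$, $\dim W=n-3\ge4$, let $\hat h=X\oplus1_W$, and let $h\in S$ be its image. Then $h\ne1$, and $h\in\mathrm{Stab}(U)$. Put
$$Y=\{x\in S:\ h^3xh^{-3}=(hxh^{-1})x,\ \ [x,cxc^{-1}]=1\ \ \forall c\in C_S(h)\},$$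
$$E=\{[x,y]:\ x\in Y,\ y=[a,b],\ a,b\in C_S(h)\}.$$
The first condition on $x$ says that "$f(h)$ kills $x$" when we write the group generated by the conjugates of $x$ additively.

**Proposition 9.1.** $N_U=EEE$. Hence, by (6), $T=\mathrm{Stab}_A(U)=N_A(EEE)$ is defined from $h$ by a formula independent of $n$ and $q$.

*Proof.* **Step 1 (the centralizer of $h$).** Suppose $\hat g\hat h\hat g^{-1}=\lambda\hat h$. The eigenvalue $1$ of $\hat h$ has multiplicity $n-3\geq4$, as $f(1)\ne0$, so $\lambda$ is an eigenvalue of multiplicity at least 4; but all eigenvalues other than 1 together have multiplicity 3. So $\lambda=1$. Hence $C_S(h)$ is the image of the centralizer of $\hat h$ in $SL(V)$. Such elements preserve $U=\ker f(\hat h)$ and $W=\ker(\hat h-1)$, and $X$ is cyclic, so the centralizer is $(\mathbb F_q[X]^\times\times GL(W))\cap SL(V)$. As $\mathbb F_q[X]^\times$ is abelian, commutators of elements of $C_S(h)$ lie in $K:=SL(W)$, acting trivially on $U$; $K$ embeds in $S$, and $K\le C_S(h)$. Since $\dim W\ge4$, $K$ is perfect and generated by transvections. Each transvection is a commutator of elements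 of $K$, since it is conjugate under $GL(W)$ to $1+E_{13}=[1+E_{12},1+E_{23}]$.

**Step 2 ($N_U\subseteq EEE$).** Let $x=1+\eta\in N_U$. As $\eta$ factors through $V/U$, on which $\hat h$ is trivial, $\hat hx\hat h^{-1}=1+X\eta$. Products of elements $1+\eta$ of $N_U$ add the $\eta$'s, and $X^3\eta=X\eta+\eta$, so the first condition in $Y$ holds. $C_S(h)$ preserves $U$, so it normalizes the abelian group $N_U$, and the second condition holds. Thus $N_U\subseteq Y$.

Identify $\eta$ with an element of $\mathrm{Hom}(W,U)$, and let $u\otimes\varphi$ be the map $w\mapsto\varphi(w)u$. Given $u\in U$ and $0\ne\varphi\in W^*$, choose $0\neq w\in W$ with $\varphi(w)=0$ and $\varphi'\in W^*$ with $\varphi'(w)=1$. Let $y\in K$ be the transvection with $y^{-1}=1-w\otimes\varphi$. Since $y$ is trivial on $U$,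
$$[1+u\otimes\varphi',\,y]=1+u\otimes(\varphi'-\varphi'y^{-1})=1+u\otimes\varphi,$$
because $\varphi'y^{-1}=\varphi'-\varphi'(w)\varphi$. So $1+u\otimes\varphi\in E$ by Step 1. Also $1\in E$. Each element of $\mathrm{Hom}(W,U)$ is a sum of three maps of rank at most 1, since $\dim U=3$. So $N_U\subseteq EEE$.

For the converse it is enough to show $E\subseteq N_U$. Fix $x\in Y$ from now on.

**Step 3 (a nilpotent group containing a lift of $x$).** Let $M=\langle cxc^{-1}:c\in C_S(h)\rangle$. By the second condition $M$ is abelian; it is normalized by $C_S(h)$. The map $z\mapsto h^3zh^{-3}(hzh^{-1})^{-1}z^{-1}$ is an endomorphism of $M$. As $h$ is central in $C_S(h)$, it kills each generator $cxc^{-1}$, so it is trivial: "$f(h)=0$ on $M$". Let $\hat M\le SL(V)$ be the preimage of $M$ and $Z_0$ the group of scalars in $SL(V)$. As $Z_0$ is central and $\hat M/Z_0$ is abelian, $\hat M$ is nilpotent, so $\hat M=L\times Q$ with $L$ its Sylow $p$-subgroup and $Q$ its $p'$-part. Both are normalized by $K$ and $\hat h$. As $L\cap Z_0=1$, $L$ is isomorphic to its image in $M$; so $L$ is abelian and $f(h)=0$ on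 $L$, that is, $\hat h^3\ell\hat h^{-3}=(\hat h\ell\hat h^{-1})\ell$ for $\ell\in L$.

**Step 4 ($K$ centralizes $Q$).** Let $v=[z,y]$ with $z\in Q$ and $y\in K$ a transvection. Then $v\in Q$, and $v=(zyz^{-1})y^{-1}$ is a product of two transvections, so $\dim[V,v]\le2$. For two such $v,v'$ the commutator $[v,v']$ is in $Z_0$, a scalar, and it fixes $C_V(v)\cap C_V(v')$ pointwise. This space has dimension at least $n-4>0$, so $[v,v']=1$. Hence all these $v$ generate an abelian $p'$-group $Q_1$. It is normalized by $K$, because $k[z,y]k^{-1}=[kzk^{-1},kyk^{-1}]$.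

By Maschke, $V$ is the direct sum of its homogeneous components for $Q_1$, and $K$ permutes these. If a transvection $y$ has an orbit $V_1,\dots,V_r$ of components, then the vectors $yv-v$ with $v\in V_1\oplus\dots\oplus V_{r-1}$ show that it contributes at least $r-1$ to $\dim[V,y]=1$. So $y$ acts on the set of components as the identity or as a single transposition. As $K$ is perfect it induces only even permutations, so $y$ acts as the identity. Hence $K$ fixes every component. On a component, $\mathbb F_q[Q_1]$ acts as it does on one irreducible constituent, that is, as a finite field. $K$ acts on this field by conjugation, through an abelian Galois group, hence trivially. So $K$ centralizes $Q_1$.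

Now let $z\in Q$. The identity
$$[z,k_1k_2]=[z,k_1]\cdot k_1[z,k_2]k_1^{-1}\tag{8}$$
and generation by transvections give $[z,k]\in Q_1$ for all $k\in K$. As $K$ centralizes $Q_1$, (8) says that $k\mapsto[z,k]$ is a homomorphism from the perfect group $K$ to an abelian group. So it is trivial, and $K$ centralizes $z$.

**Step 5 (a filtration for $L$).** Let $\Gamma=\langle L,K,\hat h\rangle$ and take a $\Gamma$-composition series $0=V_0<V_1<\cdots$ of $V$. The normal $p$-subgroup $L$ of $\Gamma$ acts trivially on each factor, because its fixed points on an irreducible factor form a non-zero $\Gamma$-submodule. As a $K$-module $V=U\oplus W$ with $U$ trivial and $W$ irreducible and non-trivial, so every $K$-submodule $V'$ is $(V'\cap U)\oplus(V'\cap W)$. Let $V_i$ be the first term containing $W$. Then $V_{i-1}\cap W\neq W$ is $0$, so $U_1:=V_{i-1}\le U$. In the irreducible $\Gamma$-module $V_i/U_1$ the image of $W$ is invariant under $K$, under $\hat h$, and under $L$, which is trivial there. So $V_i=U_1\oplus W$. Thus $L$ preserves the chain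
$$0\le U_1\le U_1\oplus W\le V$$
and acts trivially on the middle factor $(U_1\oplus W)/U_1$. As $K$ acts trivially on $U_1$ and on $V/(U_1\oplus W)$, the group $L_1:=[L,K]\le L$ acts trivially on all three factors.

**Step 6 (here $f$ separates $V$ from its dual).** $L_1$ is normalized by $\hat h$, which normalizes $L$ and centralizes $K$. For $\ell\in L_1$ let
$$\zeta(\ell):V/(U_1\oplus W)\to(U_1\oplus W)/U_1,\qquad v\mapsto(\ell-1)v.$$
From $\ell\ell'-1=(\ell-1)+(\ell'-1)+(\ell-1)(\ell'-1)$, where the last term maps $V$ into $U_1$, $\zeta$ is a homomorphism to an additive group. As $\hat h$ is trivial on $(U_1\oplus W)/U_1$, we have $\zeta(\hat h\ell\hat h^{-1})=\zeta(\ell)\bar X^{-1}$, where $\bar X$ is the action of $\hat h$ on $V/(U_1\oplus W)\cong U/U_1$. Since $f(h)=0$ on $L_1$, $\zeta(\ell)f(\bar X^{-1})=0$. The eigenvalues $\xi$ of $\bar X$ satisfy $f(\xi)=0$, so $f(\xi^{-1})\ne0$ by (7), and $f(\bar X^{-1})$ is invertible. So $\zeta=0$: each $\ell\in L_1$ is $1+\eta$ with $\eta V\le U_1$ and $\eta U_1=0$.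

**Step 7 ($L_1\le N_U$).** We still need $\eta U=0$, not just $\eta U_1=0$. First, $L_1=[L_1,K]$: $K$ acts trivially on the abelian group $L_1/[L_1,K]$, so by (8), for $z\in L$, the map $k\mapsto[z,k]$ into $L_1/[L_1,K]$ is a homomorphism from a perfect group to an abelian group, hence trivial. Now let $\ell=1+\eta\in L_1$ and $y\in K$. Here $\eta^2=0$, and $y\eta=\eta$ since $\eta V\le U$. So
$$[\ell,y]=(1+\eta)(1-\eta y^{-1})=1+(\eta-\eta y^{-1}),$$
and $\eta-\eta y^{-1}$ vanishes on $U$, as $y$ is trivial on $U$, and has image in $U_1\le U$. So $[\ell,y]\in N_U$, and $L_1=[L_1,K]\le N_U$.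

**Step 8 (conclusion).** Our $x\in Y$ lies in $M$; write a lift as $lz$ with $l\in L$, $z\in Q$. Let $y$ be a commutator of elements of $C_S(h)$; by Step 1, $y\in K$. By Step 4 $y$ commutes with $z$, so $[x,y]$ is the image of $[lz,y]=[l,y]\in[L,K]=L_1\le N_U$. As $x$ and $y$ were arbitrary, $E\subseteq N_U$, so $EEE\subseteq N_U$. $\square$

### Frames: coordinates for $PSL_n(q)$ by finitely many elements ($n\ge3$ fixed)

For small $n$ the eigenvalue count and the dimension estimates above are not available. But when $n$ is bounded, formulae may mention matrices. Let $e_{ij}$ be the image of $1+E_{ij}$ in $S=PSL_n(q)$, $e=(e_{ij})_{i\ne j}$, $x_{ij}(t)$ the image of $1+tE_{ij}$, and $X_{ij}=\{x_{ij}(t):t\in\mathbb F_q\}$.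

**Lemma 9.2.** $C_S(C_S(e_{ij}))=X_{ij}$.

*Proof.* The $X_{ij}$ are conjugate in $S$ by signed permutation matrices, so it is enough to show $C_S(C_S(g))=X_{1n}$ for $1\ne g\in X_{1n}$. By Lemma 8.2, $C_S(g)=C_S(X_{1n})\ge U_n$, the upper unitriangular group. So $X_{1n}\le C_S(C_S(g))\le C_S(U_n)$. A matrix commuting with $U_n$ modulo scalars commutes with it, because $\lambda u$ with $u$ unipotent is unipotent only for $\lambda=1$. So it commutes with all $E_{ij}$, $i<j$. Commuting with $\sum_iE_{i,i+1}=:J$, it is a polynomial $\sum_{k=0}^{n-1}c_kJ^k$. For $k\ge1$ we have $J^kE_{12}=0$, while $E_{12}J^k=E_{1,k+2}$ if $k\le n-2$. So commuting with $E_{12}$ gives $c_k=0$ for $1\le k\le n-2$. The matrix is a scalar plus a multiple of $E_{1n}$, and $C_S(U_n)=X_{1n}$. $\square$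

**The field.** From $[x_{ij}(t),x_{jk}(u)]=x_{ik}(tu)$ for distinct $i,j,k$ we obtain
$$x_{1j}(t)=[x_{12}(t),e_{2j}]\ (j\ge3),\quad x_{ij}(t)=[e_{i1},x_{1j}(t)]\ (i,j\ge2,\ i\neq j),\quad x_{i1}(t)=[x_{ij}(t),e_{j1}]\ (i,j\geq2,\ i\ne j),$$
and $x_{12}(t)=[x_{13}(t),e_{32}]$. So all the maps $x_{12}(t)\mapsto x_{ij}(t)$, and $x_{13}(t)\mapsto x_{12}(t)$, are definable from $e$. Put $F_e=C_S(C_S(e_{12}))=X_{12}$. Transport the field structure of $\mathbb F_q$ by $t\mapsto x_{12}(t)$: addition is group multiplication, and multiplication is obtained from $[x_{12}(t),x_{23}(u)]=x_{13}(tu)$. Both are definable from $e$.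

**Matrices.** Every matrix in $SL_n(F)$, $F$ any field, is a product of at most $r(n)$ elementary matrices $1+tE_{ij}$. Indeed, by row additions: if the first column has a non-zero entry only in row 1, add row 1 to row 2; then add a multiple of a lower row with non-zero first entry to row 1 to make the $(1,1)$ entry equal to 1; clear the rest of the column; continue with the remaining rows. The last diagonal entry is then 1 because the determinant is 1, and the entries above the diagonal can be cleared. So every matrix in $SL_n(F)$ is a product following one fixed pattern of positions: all $(i,j)$ in a fixed order, repeated $r(n)$ times, with parameter 0 where nothing is needed. Hence the relation $\mathrm{mat}_e(g,a)$, "$g$ is the image in $S$ of the matrix $a\in SL_n(F_e)$", is definable from $e$, uniformly in $q$: it says that there are parameters in $F_e$ for which the product of elementary matrices in the fixed pattern is $a$, and the product of the corresponding elements $x_{ij}(t)$ is $g$.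

**Definition 9.3.** Replacing $e$ by a tuple $c=(c_{ij})$ of elements of $S$ in these formulae gives $F_c$ and $\mathrm{mat}_c$. Call $c$ a *frame* if $F_c$, with the operations so defined, is a field, and $\mathrm{mat}_c$ is the graph of a surjective homomorphism $SL_n(F_c)\to S$ with kernel the scalars, mapping $1+E_{ij}$ to $c_{ij}$. This is a first-order condition $\mathrm{frame}(c)$. Example: $e$ is a frame.

**Lemma 9.4.** The frames are exactly the tuples $\sigma(e)$, $\sigma\in\mathrm{Aut}(S)$, and $\mathrm{mat}_{\sigma(e)}(\sigma(g),\sigma(a))$ holds if and only if $\mathrm{mat}_e(g,a)$ holds.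

*Proof.* Automorphisms preserve definable relations, so $\sigma(e)$ is a frame and the last statement holds; here $\sigma(a)$ is the matrix of the images of the entries of $a$. Conversely let $c$ be a frame. Then $PSL_n(F_c)\cong S=PSL_n(q)$, so $|F_c|=q$ by (Artin) and $F_c\cong\mathbb F_q$. The composite $PSL_n(q)\cong PSL_n(F_c)\to S$ is an automorphism $\sigma$ of $S$ with $\sigma(e_{ij})=c_{ij}$. $\square$

Automorphisms of $S$ are of *linear type* $[a]\mapsto[ga^\varphi g^{-1}]$ (elements of $P\Gamma L_n(q)$) or of *graph type* $[a]\mapsto[g(a^\varphi)^{-\mathsf T}g^{-1}]$, with $\varphi$ a field automorphism and $g\in GL_n(q)$.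

### Case 4b: $n\in\{4,5,6\}$, any $q$; and $n=3$, $q$ odd

**Step 1 (the element and the formula).** Let $H_0$ be the integer matrix $X\oplus1_{n-3}$, with $f_0=f$, for $n=4,5,6$. For $n=3$ let $H_0=Y_0\oplus(-1)$ with $Y_0$ the companion matrix of $f_0=x^2+x-1$; then $\det H_0=(-1)(-1)=1$ and $f_0(-1)=-1$. Let $h$ be the image of $H_0$ in $S$, and $U=\ker f_0(H_0)$. Since $f(1)\ne0$, respectively $f_0(-1)\ne0$, $U$ is spanned by the first 3, respectively 2, basis vectors. $H_0$ is not scalar, so $h\ne1$; and $h$ preserves $U$.

For a frame $c$ let $N_c$ be the set of images under $\mathrm{mat}_c$ of the matrices $1+\eta$ over $F_c$ with $\eta$ of image in the span of these basis vectors and zero on it. Let $T$ consist of all $x\in A$ normalizing $N_c$ for every frame $c$ with $\mathrm{mat}_c(h,H_0)$. This is definable from $h$, by a formula that depends only on $n$. One such frame is $e$, with $N_e=N_U$. We show that all these $N_c$ equal $N_U$; then $T=N_A(N_U)=\mathrm{Stab}_A(U)$ by (6).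

**Step 2 (reduction to automorphisms fixing $h$).** Let $c=\sigma(e)$ be a frame with $\mathrm{mat}_c(h,H_0)$. The entries of $H_0$ are in the prime field, so by Lemma 9.4 $\mathrm{mat}_e(\sigma^{-1}(h),H_0)$ holds, that is, $\sigma^{-1}(h)=h$. So $\sigma(h)=h$.

**Step 3 (the characteristic polynomials).** Let $e_i$ (with one index) be the elementary symmetric functions of the eigenvalues of $H_0$. As $e_n=1$, those of $H_0^{-1}$ are $e_i'=e_{n-i}$.

- $n=3$: $(x^2+x-1)(x+1)=x^3+2x^2-1$; $(e_1,e_2,e_3)=(-2,0,1)$.
- $n=4$: $f(x)(x-1)=x^4-x^3-x^2+1$; $(e_i)=(1,-1,0,1)$.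
- $n=5$: $f(x)(x-1)^2=x^5-2x^4+x^2+x-1$; $(e_i)=(2,0,-1,1,1)$.
- $n=6$: $f(x)(x-1)^3=x^6-3x^5+2x^4+x^3-2x+1$; $(e_i)=(3,2,-1,0,2,1)$.

**Step 4 ($\sigma$ is not of graph type).** If it were, $\sigma(h)=h$ would say $gH_0^{-\mathsf T}g^{-1}=\lambda H_0$ for some $\lambda\ne0$, as $H_0^\varphi=H_0$. So $H_0^{-1}$ and $\lambda H_0$ would have the same characteristic polynomial: $e_i'=\lambda^ie_i$ for all $i$. But for $n=3$, $e_1'=0$ and $e_1=-2\ne0$, as $p$ is odd. For $n=4$, $e_1'=0$ and $e_1=1$. For $n=5$, $e_2'=-1$ and $e_2=0$. For $n=6$ and $p$ odd, $e_4'=2\ne0$ and $e_4=0$; for $n=6$ and $p=2$, $e_1'=2=0$ and $e_1=3=1$.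

**Step 5 (linear type).** So $\sigma$ is induced by a semilinear map $g$ with $gH_0g^{-1}=\lambda H_0$. The characteristic polynomial of $H_0$ has coefficients in the prime field, so $e_i=\lambda^ie_i$. Then $\lambda=1$: for $n=3,4$ because $e_1\ne0$; for $n=5$ because $e_3,e_4\ne0$ give $\lambda^3=\lambda^4=1$; for $n=6$ because $e_3\ne0$ gives $\lambda^3=1$, and $e_2\ne0$ gives $\lambda^2=1$ if $p$ is odd, while $e_1\ne0$ gives $\lambda=1$ if $p=2$. So $g$ commutes with $H_0$ and preserves $\ker f_0(H_0)=U$. Hence $N_c=\sigma(N_e)=\sigma(N_U)=N_U$, as required.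

For $n=3$ and $p=2$ Step 4 breaks down, since $e_1=-2=0$. That is why the next case is separate.

### Case 4c: $n=3$, $q=2^k\ge8$

Here we let $h$ have a matrix whose trace vanishes while that of its inverse does not. For a matrix $a\in SL_3$ let $\theta(a)$ say: $\mathrm{tr}\,a=0$, $\mathrm{tr}\,a^{-1}\ne0$, and $a$ leaves invariant exactly one line (1-dimensional subspace) $L_a$.

**Step 1 (such a matrix exists over $\mathbb F_q$).** For $a_0\in\mathbb F_q^*$, in characteristic 2,
$$x^3+(a_0^2+a_0^{-1})x+1=(x+a_0)(x^2+a_0x+a_0^{-1}).$$
The companion matrix of this polynomial is in $SL_3(q)$, has trace $0$, and its inverse has trace $a_0^2+a_0^{-1}$, which is non-zero if $a_0^3\ne1$. If the quadratic factor is irreducible, the only eigenvalue in $\mathbb F_q$ is $a_0$, and its eigenspace is a line because the matrix is a companion matrix. The quadratic is irreducible if and only if $\mathrm{Tr}(a_0^{-1}/a_0^2)=1$, where $\mathrm{Tr}$ is the absolute trace. With $s=a_0^{-1}$ we need $\mathrm{Tr}(s^3)=1$ and $s^3\ne1$.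

On $\mathbb F_q$ the function $\mathrm{Tr}(s^3)=\sum_{i=0}^{k-1}s^{3\cdot2^i}$ is given by the polynomial
$$\sum_{i=0}^{k-2}s^{2^i+2^{i+1}}+s^{2^{k-1}+1}.$$
For $k\ge3$ the exponents are distinct and the degree is $2^{k-2}+2^{k-1}=3q/4$. So $\mathrm{Tr}(s^3)=0$ for at most $3q/4$ elements, and $\mathrm{Tr}(s^3)=1$ for at least $q/4$ elements $s$, none of them $0$. There is one $s$ with $s^3=1$ if $q=8$, and at most three in general; and $q/4=2>1$ for $q=8$, $q/4\ge4>3$ for $q\ge16$. So a suitable $s$ exists.

**Step 2 (the formula).** Let $\hat h$ be such a matrix, $h$ its image, $L=L_{\hat h}$; $h\ne1$, and $h$ preserves $L$. Let $T$ consist of all $x\in A$ normalizing, for every frame $c$ and every matrix $a$ over $F_c$ with $\mathrm{mat}_c(h,a)\wedge\theta(a)$, the subgroup corresponding under $\mathrm{mat}_c$ to $N_{L_a}$. This is definable from $h$. The frame $e$ with $a=\hat h$ qualifies and gives $N_L$.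

**Step 3 (all these subgroups are $N_L$).** Let $c=\sigma(e)$ with matrix $a$ qualify. By Lemma 9.4, $\sigma^{-1}(h)$ is represented by the matrix $a'=\sigma^{-1}(a)$ over $\mathbb F_q$, and $\theta(a')$ holds. If $\sigma$, and so $\sigma^{-1}$, were of graph type, $a'$ would be a non-zero scalar times a conjugate of $(\hat h^{\varphi})^{-\mathsf T}$. Then $\mathrm{tr}\,a'$ would be a non-zero scalar times $(\mathrm{tr}\,\hat h^{-1})^\varphi\ne0$, contradicting $\theta(a')$. So $\sigma\in P\Gamma L_3(q)$. It maps the unique invariant line $L_{a'}$ of $\sigma^{-1}(h)$ to the unique invariant line $L$ of $h$. The subgroup in question is $\sigma(N_{L_{a'}})=N_L$. Hence $T=N_A(N_L)=\mathrm{Stab}_A(L)$.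

### Case 4d: $n=3$, $q=2,4$

$PSL_3(2)\cong PSL_2(7)$ is covered by Case 3 under the second name.

For $S=PSL_3(4)$ we use $\alpha_1$ and a different kind of maximal subgroup. Let $h$ be the image of $\mathrm{diag}(1,\omega,\omega^2)$, where $\omega\in\mathbb F_4$ has order 3. If $\hat g\hat h\hat g^{-1}=\lambda\hat h$, then $\lambda^3=1$. For $\lambda=1$ we get the diagonal matrices, which modulo scalars form a group of order 3 in $S$; the 3-cycles of coordinates realize the other two values of $\lambda$. So $Q:=C_S(h)$ has order 9, and it is a Sylow 3-subgroup of $S$, as $|S|=20160=2^6\cdot3^2\cdot5\cdot7$. By (ATLAS) $N_S(Q)=3^2{:}Q_8$ is maximal in $S$. Let $T=N_A(Q)=N_A(C_S(h))$. By the Frattini argument $A=ST$. If $T\le X\le A$, then $X\cap S\in\{N_S(Q),S\}$ and $XS=A$, so $|X|=|X\cap S|\,|A:S|\in\{|T|,|A|\}$. So $T$ is maximal. It has fewer than $|\mathrm{Aut}(S)|=241920\le m$ double cosets, and $h\in T\cap S\ne S$.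

All cases are covered, with finitely many formulae: $\alpha_1$ for Cases 1, 3 and 4d; one formula for each group of Case 2; one for Case 4a; one for each $n$ in Case 4b; and one for Case 4c. This proves Theorem A, and with it Theorem 1. The conjecture is true. $\blacksquare$

## 10. Theorem 2: signed permutation 2-groups acting on $\mathbb F_p^N$

Let $\alpha,\beta$ satisfy (i) for all finite groups, and let $d$ be given. The plan is to let Lemma 2.1 act: formulae with (i) cannot pick out a complement in $\mathbb F_p^N\rtimes P$ for many $p$, because in $(\mathbb Z/pq)^N\rtimes P$ a complement is not maximal.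

**Step 1 (the groups).** For $k\ge1$ and $N=2^k$ let $P\le GL_N(\mathbb Z)$ be the group of signed permutation matrices whose underlying permutations lie in a fixed Sylow 2-subgroup of $\mathrm{Sym}(N)$. It is a finite 2-group. For example, for $k=1$ it is dihedral of order 8. A group of order $2^k$ embeds in $P$ by its regular representation, and 2-groups of arbitrarily large derived length exist, namely unitriangular groups over $\mathbb F_2$. Since $\Phi(P)\ge P'$, we can choose $k$ so that $\Phi(P)\ne1$ has derived length at least $d$. Fix this $k$.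

For an odd prime $p$ let $V_p=\mathbb F_p^N$. It is a faithful $P$-module. It is irreducible: the diagonal $\pm1$ matrices have $N$ distinct characters on the coordinate lines, so a submodule is a sum of coordinate lines, and $P$ permutes these transitively. Put $G_p=V_p\rtimes P$ and, for distinct odd primes $p,q$, $G_{pq}=(\mathbb Z/pq)^N\rtimes P$. These groups are soluble.

**Step 2 (claim: for all but finitely many $p$, every $\{g\mid\alpha(g,h)\}$ with $G_p\models\beta(h)$ contains $V_p$).** Suppose this fails for all $p$ in an infinite set $I$ of odd primes. For $p\in I$ there is $h$ with $\beta(h)$ such that $H=\{g\mid\alpha(g,h)\}$ does not contain $V_p$. As $H$ is maximal, $HV_p=G_p$. Then $H\cap V_p$ is normalized by $H$ and by the abelian group $V_p$, so it is normal in $G_p$. It is proper in $V_p$, so it is trivial by irreducibility. Hence $|H|=|P|$. Let $\tau$ be the first-order sentence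

"there is $h$ with $\beta(h)$ such that exactly $|P|$ elements $x$ satisfy $\alpha(x,h)$".

So $G_p\models\tau$ for all $p\in I$. Choose a prime $q(p)>p$ for each $p\in I$ and a non-principal ultrafilter $\mathcal U$ on $I$, and let $R_1\cong R_2$ be as in Lemma 2.1. As $P$ is finite and acts by integer matrices, the ultraproducts are again semidirect products with $P$, and an isomorphism $R_1\cong R_2$ of additive groups, applied in each coordinate, commutes with integer matrices:
$$\prod G_p/\mathcal U\;\cong\;(\mathbb Z^N\otimes R_1)\rtimes P\;\cong\;(\mathbb Z^N\otimes R_2)\rtimes P\;\cong\;\prod G_{p\,q(p)}/\mathcal U.$$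
By Łoś's theorem $\tau$ holds in the left-hand side, so in the right-hand side, so in some $G_{pq}$ with $p\in I$, $q=q(p)$. By (i), $G_{pq}$ has a maximal subgroup $H$ of order $|P|$. But $H$ is a 2-group, so it meets the group $(\mathbb Z/pq)^N$ of odd order trivially. The subgroup $H\cdot p(\mathbb Z/pq)^N$ has order $|P|q^N$, which is strictly between $|H|=|P|$ and $|G_{pq}|=|P|(pq)^N$. This contradiction proves the claim.

**Step 3 (conclusion).** Take an odd prime $p$ as in the claim and $G=G_p$. Each member of the family is a maximal subgroup containing $V_p$, so it corresponds to a maximal subgroup of $G_p/V_p\cong P$ and contains $V_p\Phi(P)$. So the intersection contains $V_p\rtimes\Phi(P)$; this is also true if the family is empty. Hence its derived length is at least $d$. It is not nilpotent, because the 2-group $\Phi(P)\ne1$ acts faithfully on the $p$-group $V_p$ with $p$ odd, whereas in a nilpotent group elements of coprime prime-power orders commute. $\blacksquare$
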